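# Non-finitely generated invariants of $\mathbb G_a^r$: the smallest $r$ is two

## 1. One-parameter unipotent groups inside $SL_2$

Let $k$ be a field and let $\mathbb G_a$ be the additive group over $k$. A linear action of $\mathbb G_a^r$ on $V=k^n$ is a morphism of algebraic groups $\rho:\mathbb G_a^r\to GL_n$; concretely, a matrix $\rho(t_1,\dots,t_r)$ whose entries are polynomials in the $t_i$ and which satisfies $\rho(t+t')=\rho(t)\rho(t')$. The group then acts on $k[V]$, the polynomial ring in $n$ variables, and we ask whether the ring of invariants $k[V]^{\mathbb G_a^r}$ is a finitely generated $k$-algebra. We write "f.g." for finitely generated. How large must $r$ be before an invariant ring that is not f.g. can occur?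

In this section $k$ is algebraically closed, so that invariants are simply the polynomials fixed by the group of $k$-points. Let $E=k^2$ be the standard module of $SL_2$, with basis $e_1,e_2$ and coordinates $x,y$, and let
$$U=\left\{\begin{pmatrix}1&t\\0&1\end{pmatrix}\right\}\cong\mathbb G_a .$$

We use one serious fact throughout. A linear algebraic group acts *rationally* on an algebra if the algebra is a union of finite-dimensional stable subspaces on which the action is a morphism of algebraic groups. Reductive groups are geometrically reductive (Haboush; Seshadri for $SL_2$), and if a geometrically reductive group acts rationally by algebra automorphisms on a f.g. commutative $k$-algebra, then the invariants are f.g. (Nagata). For tori this is the elementary case of linear reductivity. The group $U$ is not reductive, so the fact does not apply to it directly. The easy case is the one in which $U$ can be traded for $SL_2$.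

**Proposition 1.** Let $V$ be a finite-dimensional $SL_2$-module. Then $f\mapsto f(e_1,\cdot)$ is an isomorphism $k[E\oplus V]^{SL_2}\to k[V]^U$. In particular $k[V]^U$ is f.g.

**Proof.** Let $f$ be $SL_2$-invariant. For $u\in U$ we have $ue_1=e_1$, so $f(e_1,uv)=f(ue_1,uv)=f(e_1,v)$ and the map lands in $k[V]^U$. It is injective: if $f(e_1,\cdot)=0$, then $f(ge_1,v)=f(e_1,g^{-1}v)=0$ for all $g$, so $f$ vanishes on $(E\setminus 0)\times V$, which is dense.

For surjectivity let $\varphi\in k[V]^U$. We want $f(ge_1,v)=\varphi(g^{-1}v)$. Since $ge_1=g'e_1$ if and only if $g'\in gU$, and $\varphi$ is $U$-invariant, this is a well-defined function on $(E\setminus0)\times V$. To see that it is polynomial, use the two matrices of determinant $1$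
$$\sigma_x=\begin{pmatrix}x&0\\y&1/x\end{pmatrix}\ \text{on }D(x),\qquad \sigma_y=\begin{pmatrix}x&-1/y\\y&0\end{pmatrix}\ \text{on }D(y),\tag{1}$$
whose first column is $(x,y)$. On $D(x)\times V$ we have $f=\varphi(\sigma_x^{-1}v)\in k[V][x,y,1/x]$, and on $D(y)\times V$ we have $f=\varphi(\sigma_y^{-1}v)\in k[V][x,y,1/y]$. The two agree on the overlap, and $k[V][x,y,1/x]\cap k[V][x,y,1/y]=k[V][x,y]$. So $f\in k[E\oplus V]$. It is $SL_2$-invariant because replacing $(g,v)$ by $(hg,hv)$ does not change $g^{-1}v$, and $f(e_1,\cdot)=\varphi$. Finally $k[E\oplus V]^{SL_2}$ is f.g. because $SL_2$ is geometrically reductive. $\blacksquare$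

**Example.** Take $V=E\oplus E$ with coordinates $(p_1,q_1),(p_2,q_2)$; then $U$ acts by $p_i\mapsto p_i+tq_i$. Three invariants are visible: $q_1$, $q_2$ and $D=p_1q_2-p_2q_1$. They generate. Indeed $k[V][1/q_1]=k[q_1^{\pm1},q_2,D][p_1]$ with $p_1\mapsto p_1+tq_1$, so the invariants after inverting $q_1$ are $k[q_1^{\pm1},q_2,D]$. If $h(q_1,q_2,D)/q_1$ is a polynomial in the $p_i,q_i$, put $q_1=0$ to get $h(0,q_2,p_1q_2)=0$. Since $q_2$ and $p_1q_2$ are algebraically independent, $q_1$ divides $h$ in $k[q_1,q_2,D]$. So $k[V]^U=k[q_1,q_2,D]$.

In characteristic $0$ the proposition covers every linear action of $\mathbb G_a$: such an action is $\rho(t)=\exp(tN)$ with $N$ nilpotent, and a Jordan block of size $m+1$ is the action of $U$ on the $m$-th symmetric power of $E$. This gives Weitzenböck's theorem, that in characteristic $0$ the invariants of a linear $\mathbb G_a$-action are f.g.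

What changes in general? There are two ways to leave this case. First, in characteristic $p$ a linear action of $\mathbb G_a$ need not extend to $SL_2$.

**Example.** Let $\operatorname{char}k=p$ and let $t$ act on coordinates by $v_1\mapsto v_1+tv_3$, $v_2\mapsto v_2+t^pv_3$, $v_3\mapsto v_3$. Suppose that $p\ge3$ and that the action extends to $SL_2$, with $\mathbb G_a=U$. Let $\epsilon_1,\epsilon_2,\epsilon_3$ be the basis of $k^3$, so $t\epsilon_3=\epsilon_3+t\epsilon_1+t^p\epsilon_2$. The $U$-fixed space $\langle \epsilon_1,\epsilon_2\rangle$ is stable under the diagonal torus, so some $\epsilon_3'=\epsilon_3+a\epsilon_1+b\epsilon_2$ is a weight vector, of weight $w$ say, and again $t\epsilon_3'=\epsilon'_3+t\epsilon_1+t^p\epsilon_2$. Conjugation by $\mathrm{diag}(\tau,\tau^{-1})$ replaces $t$ by $\tau^2t$; comparing, $\epsilon_1$ has weight $w+2$ and $\epsilon_2$ has weight $w+2p$. The weights of an $SL_2$-module are symmetric about $0$, so $w+2=0$ and $w+2p=2$, which forces $p=2$. Contradiction. So this module is outside Proposition 1.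

Its invariants can still be found by hand. The polynomial $f=v_1^p-v_2v_3^{p-1}$ is invariant. With $v_3$ inverted and $u_i=v_i/v_3$, the action is $u_1\mapsto u_1+t$, $u_2\mapsto u_2+t^p$, so the invariants are $k[v_3^{\pm1}][u_1^p-u_2]=k[v_3^{\pm1},f]$. If $h(v_3,f)/v_3$ is a polynomial, then $h(0,v_1^p)=0$, so $v_3\mid h$. Hence the ring is $k[v_3,f]$.

Second, we may take $r\ge2$.

## 2. The number $r(k)$, and reduction to algebraically closed fields

A field is *locally finite* if it is an algebraic extension of a finite field. For a field $k$ that is not locally finite, let $r(k)$ be the smallest $r$ such that, for some $n$, there is a linear action of $\mathbb G_a^r$ on $k^n$ with non-f.g. invariant ring. The paper "A Survey of Counterexamples to Hilbert's Fourteenth Problem" lists the determination of this number as an open question, with the following background: for every such $k$ there is an example with $r=6$, $n=18$ (Steinberg); $r\ge2$ in characteristic $0$ (Weitzenböck); and $n\ge4$ always (Zariski). So $r(k)\le6$. None of these three results is used below.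

**Theorem A.** Let $k$ be any field. For every linear action of $\mathbb G_a$ on $V=k^n$, the ring $k[V]^{\mathbb G_a}$ is f.g.

**Theorem B.** Let $k$ be any field. There is a linear action of $\mathbb G_a^2$ on $k^{94}$, defined over the prime field, whose ring of invariants is not f.g.

For $r=0$ the invariant ring is a polynomial ring. So Theorems A and B together give the answer:
$$r(k)=2\quad\text{for every field }k\text{ that is not locally finite, in every characteristic.}$$

**Theorem C.** Let $k$ be any field.

1. If $G$ is a smooth affine algebraic group over $k$ with $\dim G\le1$, then $k[V]^G$ is f.g. for every linear action of $G$ on $V=k^n$.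
2. For every $r\ge2$ there is a faithful linear action of $\mathbb G_a^r$ on some $k^n$ whose ring of invariants is not f.g.

Over a finite field "fixed by the group of points" is too weak a condition, so we fix the meaning of invariants.

**Definition.** For a linear algebraic group $G$ acting linearly on $V$, with coaction $\theta:k[V]\to k[V]\otimes k[G]$, the ring $k[V]^G$ is the kernel of $f\mapsto\theta(f)-f\otimes1$.

For $\mathbb G_a$ acting on $k^2$ by $y\mapsto y+tx$, for instance, $f$ is invariant when $f(x,y+tx)=f(x,y)$ in $k[x,y,t]$. If $k$ is infinite and $G=\mathbb G_a^r$, then $G(k)$ is dense in $G$, and this is the ring of polynomials fixed by $G(k)$.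

**Reduction to $k=\bar k$.** Kernels commute with flat base change, so $k[V]^G\otimes_k\bar k=\bar k[V]^G$. Moreover a $k$-algebra $A$ is f.g. over $k$ if and only if $A\otimes\bar k$ is f.g. over $\bar k$. One direction is clear. For the other, finitely many generators of $A\otimes\bar k$ are finite sums $\sum a_i\otimes c_i$, so finitely many elements $a_i\in A$ generate $A\otimes\bar k$. The $k$-subalgebra $A_0\subset A$ they generate satisfies $A_0\otimes\bar k=A\otimes\bar k$, hence $A_0=A$. **From now on $k$ is algebraically closed, of arbitrary characteristic**, except where another field is named.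

## 3. Vector bundles on the punctured plane: proof of Theorem A

Let $G=SL_2$ and let $V$ be any finite-dimensional $U$-module. In Proposition 1 we formed $g^{-1}v$, which now has no meaning. What survives is the quotient of $G\times V$ by $U$, where $u(g,v)=(gu^{-1},uv)$. It is a vector bundle over $G/U=\mathbb A^2\setminus0$, in general not visibly trivial. The point of the proof is that every vector bundle on the punctured plane extends over the origin.

**Step A1. The associated bundle.** This step describes $B:=(k[G]\otimes k[V])^U$ by sections of bundles. Let $\pi:G\to\mathbb A^2\setminus0$, $g\mapsto ge_1$. Its fibers are the cosets $gU$, and (1) gives sections over $D(x)$ and $D(y)$. Over an open $O$ inside $D(x)$, the map $(p,u)\mapsto\sigma_x(p)u$ is an isomorphism $O\times U\cong\pi^{-1}O$, with inverse $g\mapsto(ge_1,\sigma_x(ge_1)^{-1}g)$; the same holds for $D(y)$. For a finite-dimensional $U$-module $M$ put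
$$\mathcal E_M(O)=(k[\pi^{-1}O]\otimes M)^U,$$
that is, the regular maps $m:\pi^{-1}O\to M$ with $m(gu^{-1})=u\,m(g)$. If $O\subset D(x)$, such a map is determined by its restriction to the section, which can be any regular map $O\to M$, since $m(\sigma_x(p)u)=u^{-1}m(\sigma_x(p))$ defines $m$. So $\mathcal E_M(O)\cong k[O]\otimes M$, and likewise on $D(y)$. Hence $\mathcal E_M$ is a locally free sheaf of finite rank. The identifications are compatible with products, so over $D(x)$ and $D(y)$ the natural map $\mathrm{Sym}^n\mathcal E_M\to\mathcal E_{\mathrm{Sym}^nM}$ becomes the identity of $\mathcal O\otimes\mathrm{Sym}^nM$; it is an isomorphism. Since $k[V]=\bigoplus_n\mathrm{Sym}^nV^*$, with $\mathcal E=\mathcal E_{V^*}$ we get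
$$B=\bigoplus_{n\ge0}\Gamma(\mathbb A^2\setminus0,\mathrm{Sym}^n\mathcal E).\tag{2}$$

**Step A2. $\mathcal E$ extends to a vector bundle on $\mathbb A^2$.** Let $R=k[x,y]$ and $M_1=\Gamma(\mathbb A^2\setminus0,\mathcal E)$. Then $M_1[1/x]=\mathcal E(D(x))$ and $M_1[1/y]=\mathcal E(D(y))$, and both are f.g. modules. Choose finitely many elements of $M_1$ that generate both, and let $M_0\subset M_1$ be the $R$-submodule they generate. It is f.g. and restricts to $\mathcal E$ on $\mathbb A^2\setminus 0$.

For a f.g. $R$-module $N_0$, dualizing a presentation $R^b\to R^a\to N_0\to0$ gives an exact sequence $0\to N_0^*\to R^a\to R^b$. Call the cokernel of the last map $Z$. Then $0\to N_0^*\to R^a\to R^b\to Z\to0$ is exact, and since $R$ has global dimension $2$, $N_0^*$ is projective. Applied to $N_0=M_0^*$, this shows that $P:=M_0^{**}$ is f.g. projective. Duals of finitely presented modules commute with localization, and $\mathcal E$ is locally free, so $P[1/x]=\mathcal E(D(x))^{**}=\mathcal E(D(x))$ and likewise for $y$. So the bundle $\bar{\mathcal E}=\tilde P$ restricts to $\mathcal E$.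

**Step A3. $B$ is f.g.** The sheaf $\mathrm{Sym}^n\bar{\mathcal E}$ is locally free, $\mathbb A^2$ is normal and the origin has codimension $2$, so sections extend over the origin:
$$\Gamma(\mathbb A^2\setminus0,\mathrm{Sym}^n\mathcal E)=\Gamma(\mathbb A^2,\mathrm{Sym}^n\bar{\mathcal E})=\mathrm{Sym}^n_R(P).$$
By (2), $B=\mathrm{Sym}_R(P)$, which is a f.g. $k$-algebra.

**Step A4. Back to $k[V]^U$.** The group $G$ acts rationally on $k[G]\otimes k[V]$ by left translation on $k[G]$. This commutes with $U$, so $G$ acts on $B$, and since $k[G]^G=k$,
$$B^G=\big((k[G]\otimes k[V])^G\big)^U=k[V]^U.$$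
As $SL_2$ is geometrically reductive and $B$ is f.g., $k[V]^U$ is f.g. $\blacksquare$

## 4. Global dimension four, and a torus that enlarges the group

The first thing to try for $r=2$ is the same proof. Embed $\mathbb G_a^2=U\times U$ in $SL_2\times SL_2$. The quotient is $(\mathbb A^2\setminus0)^2$, an open set in $\mathbb A^4$ whose complement again has codimension $2$, and Steps A1 and A4 go through. The proof stops at Step A2. The ring is now $R=k[x_1,y_1,x_2,y_2]$, of global dimension $4$, and a dual module need not be projective. For instance, let $N_0=R^3/R\,(x_1,y_1,x_2)$. Then $N_0^*$ is the kernel of $(x_1,y_1,x_2):R^3\to R$, and the Koszul complex gives an exact sequence $0\to R\to R^3\to N_0^*\to0$. If $N_0^*$ were projective, $R\to R^3$ would have a retraction; but its entries are $\pm x_1,\pm y_1,\pm x_2$, which lie in a maximal ideal. So $N_0^*$ is not projective.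

So we look for a counterexample, and we want two dimensions of unipotent group to do the work of many. Here is the mechanism. Put $H=U\times ke$, where $e$ is a $U$-fixed vector in an $SL_2$-module $S$, inside $L=SL_2\ltimes S$. Let $T$ be the diagonal torus of $SL_2$, and suppose that $T$ scales $e$ and that the vectors $ge$, $g\in SL_2$, span $S$. If the $H$-invariants are f.g., so are the $HT$-invariants. A function fixed by $UT$ is fixed by $SL_2$, because $SL_2/UT=\mathbb P^1$ is complete. Being fixed also by $ke$, it is fixed by every conjugate line $k\cdot ge$, hence by all of $S$. So finite generation for the two-dimensional group $H$ forces finite generation for $L$, where $S$ may be large. To get from $L$ to $S$, we add two copies of $E$ to the representation, so that the $SL_2$-invariance can be absorbed.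

**Example.** Let $S=E$, acting on pairs $(a,b)\in E^*\oplus k$ by $b\mapsto b+a(s)$, and let $e=e_1$. Put $a'=a(e_1)$, $a''=a(e_2)$. The line $ke$ acts by $b\mapsto b+ta'$, with invariants $k[a',a'']$; $U$ fixes $a'$ and sends $a''$ to $a''-ta'$, so the $H$-invariants are $k[a']$. The torus scales $a'$, so the $HT$-invariants are $k$. This is indeed the ring of $L$-invariants, since $k[a',a'']^{SL_2}=k$. The $S$-invariants are $k[a',a'']$, which is larger. After adding $E\oplus E\ni(g_1,g_2)$, the functions $a(g_1)$, $a(g_2)$ and $\det(g_1,g_2)$ are $L$-invariant, and at $(g_1,g_2)=(e_1,e_2)$ they become $a'$, $a''$ and $1$. So all $S$-invariants are recovered.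

What remains is to choose $S$ and a representation such that the $S$-invariants lead to a ring that we can prove to be not f.g. We shall use functions attached to nine general points of the plane; the next section sets up the tool that produces nine points from one binary form.

## 5. Binary forms and evaluation functionals

In this section $k$ may be any field. Let $\mathrm{Sym}^m=\mathrm{Sym}^mE^*$ be the binary forms of degree $m$ and $\Gamma^m=(\mathrm{Sym}^m)^*$, of dimension $m+1$. For $v\in E$ let $ev_v=ev_v^{(m)}\in\Gamma^m$ be the functional $p\mapsto p(v)$. Then $g\cdot ev_v=ev_{gv}$ for $g\in SL_2$. In the basis dual to $x^2,xy,y^2$, for example, $ev_{(a,b)}\in\Gamma^2$ is $(a^2,ab,b^2)$.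

For $\alpha\in\mathrm{Sym}^a$ and $s\in\Gamma^m$ with $a\le m$, define $\alpha\cdot s\in\Gamma^{m-a}$ by $(\alpha\cdot s)(p)=s(\alpha p)$. For instance $x\cdot(s_0,s_1,s_2)=(s_0,s_1)$ for $(s_0,s_1,s_2)\in\Gamma^2$. This product is bilinear, and it is $SL_2$-equivariant:
$$(g\alpha\cdot gs)(p)=(gs)(g\alpha\,p)=s(\alpha\,g^{-1}p)=(g(\alpha\cdot s))(p).$$
Also
$$\alpha\cdot ev_v^{(m)}=\alpha(v)\,ev_v^{(m-a)},\tag{3}$$
because both sides send $p$ to $\alpha(v)p(v)$.

**Lemma 2.** If $v_1,\dots,v_9$ are pairwise non-proportional vectors of a plane over an infinite field and $m\ge8$, then $ev_{v_1},\dots,ev_{v_9}$ are linearly independent in $\Gamma^m$.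

**Proof.** For each $j$, multiply the eight linear forms vanishing at the $v_i$, $i\ne j$, by a form of degree $m-8$ that does not vanish at $v_j$. The product is a form of degree $m$ that vanishes at all $v_i$ with $i\ne j$ and not at $v_j$. $\blacksquare$

## 6. A representation of dimension 94

Again $k$ is algebraically closed. Let $S=\Gamma^{16}$, a vector group of dimension $17$. The vectors $ev_v$, $v\in E$, span $S$, since a form that vanishes at all points of $k^2$ is zero. Let $e=ev_{e_1}\in S$. Since $ue_1=e_1$ for $u\in U$, the group $U$ fixes $e$; the diagonal torus $T$ scales $e$; and $SL_2\cdot e=\{ev_v:v\ne0\}$ spans $S$. Let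
$$V'=\underbrace{\mathrm{Sym}^8}_{\alpha}\oplus\underbrace{\Gamma^8}_{\beta}\oplus\underbrace{\mathrm{Sym}^9}_{\gamma}\oplus\underbrace{\Gamma^7}_{\delta}\oplus\underbrace{(\mathrm{Sym}^{16})^3}_{a_1,a_2,a_3}\oplus\underbrace{k^3}_{b_1,b_2,b_3},\qquad V=V'\oplus E\oplus E,$$
and let $s\in S$ act by
$$\beta\mapsto\beta+\alpha\cdot s,\qquad\delta\mapsto\delta+\gamma\cdot s,\qquad b_i\mapsto b_i+s(a_i),\tag{4}$$
fixing all other coordinates. This is an action of the vector group $S$, because $\alpha,\gamma,a_i$ are fixed and the increments are linear in $s$. With $SL_2$ acting trivially on $k^3$ and naturally elsewhere, the equivariance above and $(gs)(ga_i)=s(a_i)$ show that (4) and the $SL_2$-action together define a linear action of $L=SL_2\ltimes S$ on $V$. The dimension is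
$$\dim V=9+9+10+8+51+3+4=94.$$

The parts of $V'$ have the following jobs. The pair $(\alpha,\beta)$ carries the action we care about. The form $\gamma$ of degree $9$ will have nine zeros, and the pairs $(\gamma,\delta)$ and $(a_i,b_i)$ will cut $S$ down to a subgroup of dimension $6$ built from these zeros. The degrees fit: $16=8+8$ with $\dim\Gamma^8=9$, and $16=9+7$ with $17-\dim\Gamma^7=9$.

Since $U$ fixes $e$, the subgroup $H=U\times ke\cong\mathbb G_a^2$ of $L$ is defined. In the monomial bases and their duals the action of $H$ is given by integer polynomials; $te$ sends $(\beta,\delta,b_i)$ to $(\beta+t\alpha(e_1)ev^{(8)}_{e_1},\ \delta+t\gamma(e_1)ev^{(7)}_{e_1},\ b_i+ta_i(e_1))$. So the action is defined over the prime field, and by Section 2 Theorem B follows for every field once we prove it for $k$ algebraically closed.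

**Claim.** $k[V]^H$ is not f.g.

**Suppose from here on that $k[V]^H$ is f.g.** We derive a contradiction in Sections 7 to 11.

## 7. From $H$ to $L$, and from $L$ to $S$

**Step B1. $k[V]^L$ is f.g.** Here the torus enlarges the group. Since $T$ normalizes $H$, it acts rationally on $k[V]^H$, and $k[V]^{HT}=(k[V]^H)^T$ is f.g. We show $k[V]^{HT}=k[V]^L$. As $HT\subset L$, one inclusion is clear. Let $f\in k[V]^{HT}$ and consider the orbit map $SL_2\to W$, $g\mapsto g\cdot f$, where $W\subset k[V]$ is a finite-dimensional $SL_2$-stable space containing $f$. Since $f$ is fixed by $UT$, the map factors through $SL_2/UT=\mathbb P^1$, and a morphism from $\mathbb P^1$ to a vector space is constant. In coordinates: a function on $SL_2$ invariant under right translation by $U$ is a function on $\mathbb A^2\setminus0$, so by (1) it lies in $k[x,y,1/x]\cap k[x,y,1/y]=k[x,y]$; the torus scales $(x,y)$ by $\tau$, so a function that is also $T$-invariant has degree $0$. Hence $f$ is $SL_2$-invariant. As $f$ is fixed by $ke$, it is fixed by $g(ke)g^{-1}=k\cdot ge$ for every $g\in SL_2$. These lines span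 $S$, so $f$ is fixed by $S$, and $f\in k[V]^L$.

**Step B2. $k[V']^S$ is f.g.** Here the frame $E\oplus E$ absorbs $SL_2$. Write $g=(g_1,g_2)\in E\oplus E=M_2$, the $2\times2$ matrices. On $M_2$ the group $S$ acts trivially and $SL_2$ acts by left multiplication, so $\Delta=\det g\in k[V]^L$. Since $\Delta$ is invariant, $f/\Delta^m$ is invariant exactly when $f$ is, and
$$k[V]^L[\Delta^{-1}]=k[V'\times GL_2]^L$$
is f.g. Restriction $f\mapsto f(\cdot,1)$ maps this ring to $k[V']^S$, because $S$ fixes $g=1$. We show that it is surjective. Given $\varphi\in k[V']^S$, put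
$$f(v',g)=\varphi(h^{-1}v'),\qquad h=g\,\mathrm{diag}(\det g,1)^{-1}\in SL_2.$$
This is regular on $V'\times GL_2$, since $h^{-1}=\mathrm{diag}(\det g,1)\,g^{-1}$. Replacing $(v',g)$ by $(zv',zg)$ with $z\in SL_2$ leaves $\det g$ unchanged and replaces $h$ by $zh$, so $f$ is $SL_2$-invariant. Writing $s*v'$ for the action of $S$, we have
$$\varphi(h^{-1}(s*v'))=\varphi\big((h^{-1}s)*(h^{-1}v')\big)=\varphi(h^{-1}v'),$$
so $f$ is $S$-invariant. At $g=1$ we have $h=1$ and $f(\cdot,1)=\varphi$. So $k[V']^S$ is a quotient of a f.g. algebra.

## 8. From $S$ to a six-dimensional group over a function field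

**Step B3. Passing to generic $\gamma$ and $a_i$.** The forms $\gamma,a_i$ do not move under $S$, so we turn them into constants. Let $Q=\mathrm{Sym}^9\oplus(\mathrm{Sym}^{16})^3$ with coordinates $\gamma,a_i$, and let $F$ be an algebraic closure of $k(Q)$. The ring $k[V']^S$ is the kernel of the map $f\mapsto\theta(f)-f\otimes1$ from $k[V']$ to $k[V']\otimes k[S]$, which is $k[Q]$-linear because $S$ acts trivially on $Q$. The $k[Q]$-module $F$ is flat, being a field extension of a localization. Hence
$$F\otimes_{k[Q]}k[V']^S=F[\alpha,\beta,\delta,b]^{S_F},$$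
where $\gamma\in\mathrm{Sym}^9_F$ and $a_i\in\mathrm{Sym}^{16}_F$ are now the generic forms, whose coefficients are the coordinates of $Q$. This ring is f.g. over $F$.

**Step B4. The nine zeros of $\gamma$, and the group $K$.** We now find the part of $S_F$ that does not move $(\delta,b)$, and show that its invariants on $(\alpha,\beta)$ are f.g.

Let $F_0$ be the algebraic closure of $k(\mathrm{Sym}^9)$ in $F$. The discriminant is not identically zero on $\mathrm{Sym}^9$, since a product of nine pairwise non-proportional linear forms has nonzero discriminant. So the generic form $\gamma$ has nine pairwise non-proportional zeros $v_1,\dots,v_9\in F_0^2$. The map $s\mapsto\gamma\cdot s$, $\Gamma^{16}_F\to\Gamma^7_F$, is dual to the injective multiplication map $\gamma:\mathrm{Sym}^7_F\to\mathrm{Sym}^{16}_F$, so it is surjective, with kernel of dimension $17-8=9$. By (3) the kernel contains $ev_{v_1},\dots,ev_{v_9}$, which are independent by Lemma 2. So the kernel is $\bigoplus_jF\,ev_{v_j}$. Put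
$$a_{ij}=a_i(v_j),\qquad P_j=(a_{1j},a_{2j},a_{3j})\in F^3.$$
For each $i$, the $a_{ij}$ with $1\le j\le9$ are, by Lemma 2, nine $F_0$-linearly independent linear forms in the coefficients of $a_i$. The coefficients of $a_1,a_2,a_3$ are algebraically independent over $k(\mathrm{Sym}^9)$, hence over its algebraic extension $F_0$. Therefore
$$\text{the 27 elements } a_{ij}\text{ are algebraically independent over }F_0.\tag{5}$$
In particular every $3\times3$ minor of $(a_{ij})$ is nonzero, so any three of the $P_j$ form a basis of $F^3$.

Let $\Lambda:S_F\to\Gamma^7_F\oplus F^3$, $\Lambda(s)=(\gamma\cdot s,s(a_1),s(a_2),s(a_3))$. An element of its kernel has the form $s=\sum_jc_j\,ev_{v_j}$, and $s(a_i)=\sum_jc_ja_{ij}$. So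
$$\ker\Lambda=K=\Big\{\sum_jc_j\,ev_{v_j}:\ \sum_jc_jP_j=0\Big\},\qquad \dim K=9-3=6.$$
Since $17-6=11=8+3$, the map $\Lambda$ is surjective.

By (4), $S_F$ acts on $\lambda=(\delta,b)\in\Gamma^7_F\oplus F^3$ by translation through $\Lambda$. Restriction to $\lambda=0$ maps $F[\alpha,\beta,\delta,b]^{S}$ to $F[\alpha,\beta]^K$, since $K$ preserves $\lambda=0$. This map is surjective. Let $\sigma$ be a linear section of $\Lambda$, write $w=(\alpha,\beta)$ and $*$ for the action on $w$, and for $\varphi\in F[\alpha,\beta]^K$ put $f(w,\lambda)=\varphi((-\sigma(\lambda))*w)$. Then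
$$f(s*w,\lambda+\Lambda(s))=\varphi\big((s-\sigma\Lambda(s))*(-\sigma(\lambda))*w\big)=f(w,\lambda),$$
because $s-\sigma\Lambda(s)\in K$; and $f(\cdot,0)=\varphi$. So
$$N:=F[\alpha,\beta]^K\ \text{ is f.g. over }F.$$

**Step B5. The action of $K$ in coordinates.** By Lemma 2 with $m=8$, the nine vectors $ev^{(8)}_{v_j}$ form a basis of the nine-dimensional space $\Gamma^8_F$. So $\xi_j:=\alpha(v_j)$, $1\le j\le9$, are coordinates on $\mathrm{Sym}^8_F$, and we may write $\beta=\sum_j\beta_j\,ev^{(8)}_{v_j}$. By (3), $\alpha\cdot\sum_jc_j\,ev^{(16)}_{v_j}=\sum_jc_j\xi_j\,ev_{v_j}^{(8)}$. Thus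
$$N=F[\xi_j,\beta_j]^K,\quad K=\Big\{c\in F^9:\sum_jc_jP_j=0\Big\},\quad c:\ \xi_j\mapsto\xi_j,\ \ \beta_j\mapsto\beta_j+c_j\xi_j.\tag{6}$$
This is a Nagata action. It remains to show that $N$ is not f.g.

## 9. Plane forms with nine prescribed multiplicities

**Step B6. Reading $N$ as a ring of plane forms.** Put $u_j=\beta_j/\xi_j$, so that $c\in K$ acts by $u\mapsto u+c$, and put $X=\sum_ju_jP_j=(X_1,X_2,X_3)$. The $X_i$ are linear forms in $u$ with common kernel $K$, and they are independent because $(a_{ij})$ has rank $3$. Complete them to linear coordinates $X_1,X_2,X_3,Z_1,\dots,Z_6$ on $F^9$; the $Z_i$ are then coordinates on $K$. A polynomial in $X,Z$ invariant under all translations of $Z$ does not involve $Z$ (put $Z=0$ in $p(X,Z+c)=p(X,Z)$ and use that $F$ is infinite). So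
$$F[\xi^{\pm1}][u]^K=F[\xi^{\pm1}][X_1,X_2,X_3],$$
and $N$ is the intersection of this ring with $F[\xi,\beta]$. The ring $F[\xi,\beta]$ is spanned by the monomials $\xi^{m-n}\beta^n=\xi^mu^n$ with $m_j\ge n_j\ge0$ for all $j$. Hence $\sum_m\xi^mf_m(X)$ lies in $F[\xi,\beta]$ if and only if, for all $m$ and $j$, the degree of $f_m(\sum_iu_iP_i)$ in $u_j$ is at most $m_j$. The homogeneous components of $f_m$ give the components homogeneous in $u$, so the condition may be checked on each of them.

**Definition.** For a form $f\in F[X]_d$ write $f(\tau P_j+Y)=\sum_l\tau^{d-l}f_{j,l}(Y)$, with $f_{j,l}$ a form of degree $l$. Put $\mathrm{mult}_jf=\min\{l:f_{j,l}\ne0\}$ and $\mathrm{mult}_j0=\infty$.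

This is the multiplicity of the curve $f=0$ at $P_j$. For example, if $P_j=(0,0,1)$ and $f=X_1X_3+X_2^2$, then $f(\tau P_j+Y)=\tau Y_1+(Y_1Y_3+Y_2^2)$ and $\mathrm{mult}_jf=1$. The lowest components multiply, so $\mathrm{mult}_j$ is additive on products. Since $f_{j,d}=f$, we have $\mathrm{mult}_jf\le d$ if $f\ne0$. The definition makes sense for any nine vectors over any field.

For fixed $j$ put $Y=\sum_{i\ne j}u_iP_i$. Then $f(\sum_iu_iP_i)=\sum_lu_j^{d-l}f_{j,l}(Y)$. Since the $P_i$ with $i\ne j$ span $F^3$, $f_{j,l}(Y)\ne0$ as a polynomial in the $u_i$ whenever $f_{j,l}\ne0$. So the degree in $u_j$ is $d-\mathrm{mult}_jf$, and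
$$N=\bigoplus_{d\ge0,\ m\in\mathbb Z^9}\xi^m\{f\in F[X]_d:\ \mathrm{mult}_jf\ge d-m_j\ \text{for all }j\},\tag{7}$$
where the summand is $0$ if some $m_j<0$, since $\mathrm{mult}_jf\le d$ for $f\neq0$.

**Step B7. Keeping only equal multiplicities.** We pass to a smaller ring that is easier to grasp. The torus $\{\lambda\in\mathbb G_m^9:\prod_j\lambda_j=1\}$ acts rationally on $N$ by $\xi^mf\mapsto\lambda^m\xi^mf$. Its invariants are the summands of (7) on which $\lambda^m=1$ for all such $\lambda$, that is, $m_1=\dots=m_9=:m$. Put $\mu=d-m$. If $N$ is f.g., then so is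
$$N'=\bigoplus_{d\ge0,\ \mu\in\mathbb Z}W_{d,\mu},\qquad W_{d,\mu}=\{f\in F[X]_d:\ \mathrm{mult}_jf\ge\mu\ \text{for all }j\},\tag{8}$$
with multiplication given by multiplication of forms. It is a bigraded domain, contained in $F[\xi^{\pm1},X]$.

**Step B8. Lower bounds for the dimensions.** Change coordinates so that $P_j=(0,0,1)$, and write $f=\sum_lX_3^{d-l}f_l(X_1,X_2)$. Then $f(\tau P_j+Y)=\sum_l(Y_3+\tau)^{d-l}f_l(Y_1,Y_2)$. If $l_0$ is the least $l$ with $f_l\ne0$, no power of $\tau$ above $\tau^{d-l_0}$ occurs and the coefficient of $\tau^{d-l_0}$ is $f_{l_0}$. So $\mathrm{mult}_jf=l_0$, in any characteristic. For $\mu\ge0$, the condition $\mathrm{mult}_jf\ge\mu$ therefore amounts to at most $\sum_{l<\mu}(l+1)=\mu(\mu+1)/2$ linear conditions. Now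
$$\binom{3\mu+2}2-\frac{9\mu(\mu+1)}2=1,\qquad\binom{3\mu+3}2-\frac{9\mu(\mu+1)}2=\frac{6\mu+6}2=3\mu+3,$$
and hence
$$\dim W_{3\mu,\mu}\ge1,\qquad\dim W_{3\mu+1,\mu}\ge3\mu+3\qquad(\mu\ge0).\tag{9}$$
For $\mu=1$ these are the cubics through nine points ($10-9=1$) and the quartics through nine points ($15-9=6$).

The contradiction will come from the contrast between the two families in (9). We shall see that the first is as small as possible, while the second grows.

## 10. The unique cubic through nine general points

**Lemma 3.** For all $\mu\ge1$, $\dim W_{3\mu,\mu}=1$. If $C$ spans $W_{3,1}$, then $W_{3\mu,\mu}=FC^\mu$, and $\mathrm{mult}_jC=1$ for all $j$.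

This is not automatic for nine points: if they are the common zeros of two non-proportional cubics, then $\dim W_{3,1}\ge2$. Genericity has to enter, and it enters through (5).

**Step C1. Reduction to special points.** The spaces $W_{3\mu,\mu}$ and $\{f\in W_{3,1}:\mathrm{mult}_jf\ge2\}$ are defined by the vanishing of the coefficients of certain $f_{j,l}$, and these are linear in the coefficients of $f$ with coefficients in $\mathbb Z[a_{ij}]$. So each space is the kernel of a matrix with entries in $\mathbb Z[a_{ij}]$. By (5) the $a_{ij}$ are algebraically independent over the prime field. So if all minors of a given size vanish over $F$, they vanish identically as polynomials over the prime field, and hence for any values of the $a_{ij}$ in a field of the same characteristic. Thus ranks can only drop under specialization, and the dimensions over $F$ are at most those for any special choice.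

It therefore suffices to find nine special points over a field $F'$ of the same characteristic for which $\dim W_{3\mu,\mu}=1$ for all $\mu\ge1$ and $\{f\in W_{3,1}:\mathrm{mult}_jf\ge2\}=0$ for each $j$. Indeed, with (9) we then get $\dim W_{3\mu,\mu}=1$ over $F$; as $0\ne C^\mu\in W_{3\mu,\mu}$, this space is $FC^\mu$; and $\mathrm{mult}_jC\ge1$ together with $\mathrm{mult}_jC\not\ge2$ gives $\mathrm{mult}_jC=1$.

**Step C2. Nine points on a rational cubic.** The points will lie on a cubic that has a parametrization valid in every characteristic. Let $F'$ be an algebraic closure of $(\text{prime field})(t)$, and put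
$$\phi(\lambda)=(\lambda,\lambda^2,1+\lambda^3),\qquad q=X_1^3+X_2^3-X_1X_2X_3,\qquad\lambda_j=t^j,\quad P_j=\phi(\lambda_j)\quad(1\le j\le9).$$
Then $q\circ\phi=\lambda^3+\lambda^6-\lambda^3(1+\lambda^3)=0$. The form $q$ is irreducible, because it has degree $1$ in $X_3$ with coprime coefficients $-X_1X_2$ and $X_1^3+X_2^3$. We have $q(P_j)=0$, and the $X_3$-derivative of $q$ at $P_j$ is $-\lambda_j^3\ne0$. So $q_{j,0}=0$ and $q_{j,1}\ne0$, that is, $\mathrm{mult}_jq=1$ for all $j$.

**Step C3. A form not divisible by $q$ does not vanish on the parametrized curve.** Let $f$ be a form with $q\nmid f$; we show $f\circ\phi\ne0$. Write $f=\sum_{i=0}^nf_i(X_1,X_2)X_3^i$. Modulo $q$ we have $X_1X_2X_3\equiv X_1^3+X_2^3$, so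
$$(X_1X_2)^nf\equiv h:=\sum_if_i\,(X_1^3+X_2^3)^i(X_1X_2)^{n-i}\pmod q.$$
All terms of $h$ have degree $\deg f+2n$, so $h$ is a form in $X_1,X_2$. If $h=0$, then $q\mid(X_1X_2)^nf$, and as $q$ is irreducible and does not divide $X_1X_2$, we get $q\mid f$, which is excluded. So $h\ne0$, and $h(\lambda,\lambda^2)=\lambda^{\deg h}h(1,\lambda)\ne0$. Evaluating the congruence along $\phi$, where $q$ vanishes, gives $\lambda^{3n}f(\phi(\lambda))=h(\lambda,\lambda^2)\neq0$. So $f\circ\phi\ne0$.

**Step C4. $q$ divides every element of $W_{3\mu,\mu}$, $\mu\ge1$.** Let $f\in W_{3\mu,\mu}$ for the special points, and suppose that $q\nmid f$. By Step C3, $f\circ\phi$ is a nonzero polynomial in $\lambda$, of degree at most $9\mu$. Write $\phi(\lambda_j+\varepsilon)=P_j+\varepsilon w(\varepsilon)$ with $w$ polynomial in $\varepsilon$. Then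
$$f(\phi(\lambda_j+\varepsilon))=\sum_{l\ge\mu}f_{j,l}(\varepsilon w)=\sum_{l\ge\mu}\varepsilon^lf_{j,l}(w)$$
is divisible by $\varepsilon^\mu$. The nine $\lambda_j$ are distinct, so $\prod_j(\lambda-\lambda_j)^\mu$, of degree $9\mu$, divides $f\circ\phi$, and
$$f\circ\phi=\kappa\prod_j(\lambda-\lambda_j)^\mu,\qquad\kappa\ne0.$$
Now compare the two extreme coefficients. Along $\phi$ a monomial $X_1^aX_2^bX_3^c$ of degree $3\mu$ has degree $a+2b+3c$ in $\lambda$, which is $9\mu$ only if $c=3\mu$; and $(1+\lambda^3)^{3\mu}$ has leading coefficient $1$. So the coefficient of $\lambda^{9\mu}$ in $f\circ\phi$ is $f(0,0,1)$, that is, $\kappa=f(0,0,1)$. The constant term is $f(\phi(0))=f(0,0,1)$ as well. (The cubic passes twice through $(0,0,1)$, once for $\lambda=0$ and once for $\lambda=\infty$.) Hence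
$$\kappa=\kappa\,(-1)^{9\mu}\Big(\prod_j\lambda_j\Big)^\mu,\qquad\text{i.e. } t^{45\mu}=(-1)^\mu,$$
which is impossible because $t$ is transcendental and $\mu\ge1$. So $q\mid f$.

**Step C5. Conclusion of the proof of Lemma 3.** Let $f\in W_{3\mu,\mu}$ be nonzero and write $f=qf'$. By additivity and $\mathrm{mult}_jq=1$ we have $f'\in W_{3(\mu-1),\mu-1}$. Starting from $W_{0,0}=F'$, induction gives $W_{3\mu,\mu}=F'q^\mu$, of dimension $1$. In particular $W_{3,1}=F'q$, and since $\mathrm{mult}_jq=1$, no nonzero element of it has $\mathrm{mult}_j\ge2$. By Step C1 the Lemma follows. $\blacksquare$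

## 11. The excess grading and infinitely many generators

We return to the generic points over $F$ and to the ring $N'$ of (8).

**Step B9. The excess.** For $0\ne f\in W_{d,\mu}$ put $\epsilon=d-3\mu$. It is additive under multiplication. We claim that $\epsilon\ge0$, and that $\epsilon=0$ if and only if $\mu\ge0$, $d=3\mu$ and $f\in F^*C^\mu$. There are three cases.

- Let $\mu\le0$. Then $d-3\mu\ge0$, with equality only for $d=\mu=0$, where $W_{0,0}=F$.
- Let $\mu>0$ and $d<3\mu$. Multiplying $f$ by all forms of degree $3\mu-d\ge1$ would give $\dim W_{3\mu,\mu}\ge3$, against Lemma 3. So this case does not occur.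
- Let $\mu>0$ and $d=3\mu$. Then $f\in F^*C^\mu$ by Lemma 3.

**Step B10. $N'$ is not f.g.** Suppose $N'$ is generated by finitely many elements. Taking bihomogeneous components and dropping constants, we may assume the generators $g_1,\dots,g_s$ are bihomogeneous, nonzero and of bidegree $\ne(0,0)$. Let $\mu\ge1$ be such that no $g_i$ has bidegree $(3\mu+1,\mu)$; this holds for all large $\mu$. Any $f\in W_{3\mu+1,\mu}$ is a linear combination of monomials in the $g_i$ of bidegree $(3\mu+1,\mu)$. Such a monomial has excess $1$. By Step B9 each factor has excess a nonnegative integer, so exactly one factor has excess $1$ and the others have excess $0$; these are scalar multiples of positive powers of $C$, since their bidegree is not $(0,0)$. At least one other factor occurs, since otherwise a generator would have bidegree $(3\mu+1,\mu)$. So $C$ divides every monomial, and $C\mid f$. Since $\mathrm{mult}_jC=1$ for all $j$, the quotient $f/C$ lies in $W_{3(\mu-1)+1,\mu-1}$. Hence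
$$W_{3\mu+1,\mu}=C\cdot W_{3(\mu-1)+1,\,\mu-1}\quad\text{for all large }\mu,$$
and $\dim W_{3\mu+1,\mu}$ is constant for large $\mu$. This contradicts $\dim W_{3\mu+1,\mu}\ge3\mu+3$ in (9).

So $N'$ is not f.g., and by Step B7 neither is $N$. But Step B4 showed that $N$ is f.g. if $k[V]^H$ is. So $k[V]^H$ is not f.g. This proves the claim of Section 6 and Theorem B. $\blacksquare$

With Theorem A we obtain $r(k)=2$ for every field $k$ that is not locally finite, independently of the characteristic.

## 12. Groups of dimension at most one, and faithful actions for every $r\ge2$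

We prove Theorem C. Here $k$ is any field, and invariants are as defined in Section 2.

**Proof of part 1.** By Section 2 we may pass to $\bar k$. The identity component $G^\circ$ is trivial, $\mathbb G_m$ or $\mathbb G_a$. So $k[V]^{G^\circ}$ is f.g.: trivially in the first case, by linear reductivity in the second, by Theorem A in the third. The finite group $G/G^\circ$ acts on it with invariants $k[V]^G$, and invariants of finite groups on f.g. algebras are f.g. (Noether).

**Proof of part 2.** For $r=2$ take the action of $H$ on $V$ from Section 6. It is faithful, also scheme-theoretically: let $(t_1,t_2)$, with values in any $k$-algebra, act trivially. On $E$ the line $ke$ acts trivially and $U$ acts by $x\mapsto x+t_1y$, so $t_1=0$. Then $b_i\mapsto b_i+t_2a_i(e_1)$ shows $t_2=0$.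

For $r>2$ take $V\oplus\bigoplus_{i=3}^rk^2$ with coordinates $(x_i,y_i)$ on the added planes, the $i$-th extra factor $\mathbb G_a$ acting by $y_i\mapsto y_i+t_ix_i$ and trivially elsewhere. This action is faithful. We have $k[x,y]^{\mathbb G_a}=k[x]$: if $f=\sum_nf_n(x)y^n$ satisfies $f(x,y+tx)=f(x,y)$, put $y=0$ to get $\sum_nf_n(x)x^nt^n=f_0(x)$, so $f_n=0$ for $n>0$. Since each factor of the group acts on its own summand, the invariant ring is the tensor product $k[V]^H\otimes k[x_3,\dots,x_r]$. Setting all $x_i=0$ maps it onto $k[V]^H$, which is not f.g. So the invariant ring is not f.g. $\blacksquare$
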